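\title{The Riesz projection is contractive from $L^{p'}$ to $H^{4/p}$}


\begin{abstract}
We prove that the Riesz projection $P_+$ maps $L^{p'}(\mathbb{T})$ contractively into the Hardy space $H^{4/p}$ for every $p\in[1,\infty)$, as conjectured by Brevig, Ortega-Cerd\`a, Seip and Zhao. The exponent $4/p$ cannot be increased, and for $p\neq2$ the nonzero functions that give equality are the constant multiples of inner functions. The proof rests on a pointwise inequality in two complex variables whose error term is a smooth subharmonic function of their product; this function is constructed by minimizing over one real parameter.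
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{D}$ be the open unit disk of $\mathbb{C}$ and let $\mathbb{T}=\partial\mathbb{D}$. The spaces $L^q(\mathbb{T})$ carry the normalized measure $dt/2\pi$, and we write $\int_{\mathbb{T}}F$ for $\int_0^{2\pi}F(e^{it})\,\frac{dt}{2\pi}$. For a function $v$ on $\mathbb{D}$ and $0\le r<1$ let $v_r(e^{it})=v(re^{it})$. For $0<\alpha\le\infty$ the Hardy space $H^\alpha$ consists of the holomorphic functions $f$ on $\mathbb{D}$ with
\[
\|f\|_{H^\alpha}=\sup_{0\le r<1}\|f_r\|_{L^\alpha}<\infty .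
\]
When $\alpha<1$ this quantity is not a norm, but we keep the notation. The \emph{Riesz projection} discards the negative frequencies of a function $F\in L^1(\mathbb{T})$:
\[
P_+F(z)=\sum_{k\ge0}\widehat F(k)z^k,\qquad z\in\mathbb{D}.
\]
The series converges in $\mathbb{D}$ because $|\widehat F(k)|\le\|F\|_{L^1}$. We call $P_+$ \emph{contractive from $L^q$ to $H^\alpha$} if $\|P_+F\|_{H^\alpha}\le\|F\|_{L^q}$ for all $F\in L^q(\mathbb{T})$.

The constant function $1$ is fixed by $P_+$ and has norm $1$ in all of these spaces, so no inequality $\|P_+F\|_{H^\alpha}\le C\|F\|_{L^q}$ can hold with $C<1$: contractivity is the best one can ask for. Since the measure on $\mathbb{T}$ has total mass one, $\|f\|_{H^\alpha}$ is a nondecreasing function of $\alpha$. For each $q$, the exponents $\alpha$ for which $P_+$ is contractive from $L^q$ to $H^\alpha$ therefore form an interval with left endpoint $0$, unless there are none, and the question is where this interval ends.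

For $q=2$, Parseval's identity allows $\alpha=2$. For $1<q<\infty$, the theorem of M.~Riesz says that $P_+$ is bounded from $L^q(\mathbb{T})$ to $H^q$, and Hollenbeck and Verbitsky proved the sharp bound $\|P_+F\|_{H^q}\le\csc(\pi/q)\|F\|_{L^q}$. As $\csc(\pi/q)>1$ for $q\ne2$, contractivity must be paid for by taking $\alpha<q$. Marzo and Seip proved that $P_+$ is contractive from $L^\infty$ to $H^4$, and interpolation then gives contractivity from $L^q$ to $H^{4q/(q+2)}$ for $2\le q\le\infty$.

An upper bound for $\alpha$ comes from perturbing the constant function. A second-order expansion, carried out in Section~\ref{sec:necessity}, shows that contractivity forces $\alpha\le s$, where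
\begin{equation}\label{eq:s}
s=4\Bigl(1-\frac1q\Bigr).
\end{equation}
This bound equals $2$ at $q=2$ and $4$ at $q=\infty$, so it is attained in both cases. In between, the interpolated exponent falls short of it: $4q/(q+2)<s$ is equivalent to $q^2<(q-1)(q+2)$, that is, to $q>2$. The natural guess is that perturbed constants are the only obstruction. If $q=p'=p/(p-1)$ is the exponent conjugate to $p\in[1,\infty)$, with $p'=\infty$ for $p=1$, then $s=4/p$, and the guess is the conjecture of Brevig, Ortega-Cerd\`a, Seip and Zhao, as posed in \cite{seminar}: \emph{$P_+$ is contractive from $L^{p'}$ to $H^{4/p}$ for every $p\in[1,\infty)$.} We prove it.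

\begin{theorem}\label{thm:main}
For every $p\in[1,\infty)$ and every $F\in L^{p'}(\mathbb{T})$,
\[
\|P_+F\|_{H^{4/p}}\le\|F\|_{L^{p'}} .
\]
\end{theorem}

From now on we use $q=p'\in(1,\infty]$ as the parameter, and $s$ always denotes the number \eqref{eq:s}. An \emph{inner function} is a bounded holomorphic function on $\mathbb{D}$ whose radial limits have modulus $1$ almost everywhere on $\mathbb{T}$. Functions in $H^q$, $q>1$, are identified with their boundary functions, as recalled in Section~\ref{sec:background}.

\begin{theorem}\label{thm:sharp}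
\begin{enumerate}
\item[(a)] Let $1<q\le\infty$ and $0<\alpha<\infty$. Then $P_+$ is contractive from $L^q$ to $H^\alpha$ if and only if $\alpha\le4(1-1/q)$. For $q=1$ it is contractive for no $\alpha>0$.
\item[(b)] Let $1<q\le\infty$, $q\ne2$, and $F\in L^q(\mathbb{T})$, $F\ne0$. Then $\|P_+F\|_{H^s}=\|F\|_{L^q}$ if and only if $F=cI$ almost everywhere on $\mathbb{T}$, with $c\in\mathbb{C}\setminus\{0\}$ and $I$ an inner function. For $q=2$, equality holds if and only if $F\in H^2$.
\item[(c)] For every $F\in L^\infty(\mathbb{T})$,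
\[
\|P_+F\|_{L^4}^4+\|F-P_+F\|_{L^4}^4\le\|F\|_{L^\infty}^4 .
\]
\end{enumerate}
\end{theorem}

The method is as follows. The harmonic extension of $F$ to $\mathbb{D}$ is $f+\bar g$, where $f=P_+F$ and $g$ is holomorphic with $g(0)=0$. We bound $|f|^s$ pointwise in terms of $|f+\bar g|$, up to an error of the form $M(fg)$. The product $fg$ is holomorphic and vanishes at the origin, so if $M$ is subharmonic with $M(0)=0$, the error has a favorable sign after integration over circles. For $q=2$ and $q=\infty$ a harmonic polynomial $M$ can be found by hand (Section~\ref{sec:model}). For other $q$ we take the largest $M$ that the pointwise inequality allows; it is given by an infimum, and the heart of the paper (Section~\ref{sec:M}) is to show that this infimum is smooth and subharmonic. Section~\ref{sec:proofs} completes the proofs.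

\section{Perturbing a constant: the exponent $4(1-1/q)$}\label{sec:necessity}

\begin{proposition}\label{prop:necessity}
Let $1\le q\le\infty$ and $0<\alpha<\infty$. If $P_+$ is contractive from $L^q$ to $H^\alpha$, then $\alpha\le4(1-1/q)$. In particular, this never happens for $q=1$.
\end{proposition}

\begin{proof}
Let $0<\beta<\infty$ and let $h$ be a trigonometric polynomial with $\int_{\mathbb{T}}h=0$. For small $\varepsilon>0$ we multiply the binomial expansion
\[
(1+\varepsilon h)^{\beta/2}=1+\frac\beta2\varepsilon h+\frac{\beta(\beta-2)}8\varepsilon^2h^2+O(\varepsilon^3)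
\]
by its complex conjugate and obtain, uniformly on $\mathbb{T}$,
\[
|1+\varepsilon h|^\beta=1+\beta\varepsilon\operatorname{Re}h+\varepsilon^2\Bigl[\frac{\beta^2}4|h|^2+\frac{\beta(\beta-2)}4\operatorname{Re}h^2\Bigr]+O(\varepsilon^3).
\]
The linear term has mean zero. Integrating and taking the power $1/\beta$ gives
\begin{equation}\label{eq:expansion}
\|1+\varepsilon h\|_{L^\beta}=1+\varepsilon^2\Bigl[\frac\beta4\int_{\mathbb{T}}|h|^2+\frac{\beta-2}4\operatorname{Re}\int_{\mathbb{T}}h^2\Bigr]+O(\varepsilon^3).
\end{equation}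
For $h=z$ we have $\int_{\mathbb{T}}|h|^2=1$ and $\int_{\mathbb{T}}h^2=0$. For a polynomial $f$, the norms $\|f_r\|_{L^\alpha}$ tend to $\|f\|_{L^\alpha(\mathbb{T})}$ as $r\to1$, so
\begin{equation}\label{eq:onez}
\|1+\varepsilon z\|_{H^\alpha}\ge\|1+\varepsilon z\|_{L^\alpha(\mathbb{T})}=1+\frac\alpha4\varepsilon^2+O(\varepsilon^3).
\end{equation}

Let $1\le q<\infty$. The functions $F_\varepsilon=1+\varepsilon(z-\lambda\bar z)$, $\lambda\in\mathbb{R}$, all have the projection $1+\varepsilon z$, and we choose $\lambda$ to make their norm small. For $h=z-\lambda\bar z$ we have $\int_{\mathbb{T}}|h|^2=1+\lambda^2$ and $\int_{\mathbb{T}}h^2=-2\lambda$, so the bracket in \eqref{eq:expansion}, with $\beta=q$, equals $\frac q4(1+\lambda^2)-\frac{q-2}2\lambda$. It is smallest at $\lambda=(q-2)/q$, where its value is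
\[
\frac q4-\frac{(q-2)^2}{4q}=\frac{q-1}q .
\]
With this $\lambda$ we have $\|F_\varepsilon\|_{L^q}=1+(1-1/q)\varepsilon^2+O(\varepsilon^3)$, and comparison with \eqref{eq:onez} shows that contractivity forces $\alpha/4\le1-1/q$. For $q=1$ the choice is $\lambda=-1$: the function $F_\varepsilon=1+2\varepsilon\cos t$ is positive for $\varepsilon<\frac12$ and has norm exactly $1$, while its projection has norm larger than $1$ in every $H^\alpha$ once $\varepsilon$ is small.

Let $q=\infty$. The limiting value $\lambda=1$ gives the purely imaginary perturbation $z-\bar z$, which suggests a unimodular test function. For $0<\varepsilon<1$ take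
\[
F_\varepsilon=\frac{1+\varepsilon z}{1+\varepsilon\bar z}=(1+\varepsilon z)\sum_{k\ge0}(-\varepsilon)^k\bar z^{\,k}\qquad\text{on }\mathbb{T}.
\]
Then $|F_\varepsilon|=1$. The term $k=0$ contributes $1+\varepsilon z$, the term $k=1$ contributes $-\varepsilon\bar z-\varepsilon^2$, and the terms $k\ge2$ have only negative frequencies. Hence $P_+F_\varepsilon=1-\varepsilon^2+\varepsilon z=(1-\varepsilon^2)(1+\varepsilon'z)$ with $\varepsilon'=\varepsilon/(1-\varepsilon^2)=\varepsilon+O(\varepsilon^3)$. By \eqref{eq:onez}, $\|P_+F_\varepsilon\|_{H^\alpha}\ge1+(\frac\alpha4-1)\varepsilon^2+O(\varepsilon^3)$, and contractivity forces $\alpha\le4$.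
\end{proof}

\section{Poisson integrals and circle means}\label{sec:background}

We work on the circles $|z|=r<1$, where all functions are smooth, and pass to the boundary only at the end. Three standard facts are needed.

\medskip\noindent\textbf{The Poisson integral.} The Poisson integral of $F\in L^1(\mathbb{T})$ is
\[
U(re^{it})=\sum_{k\in\mathbb{Z}}\widehat F(k)r^{|k|}e^{ikt}=\int_0^{2\pi}\frac{1-r^2}{|1-re^{i(t-\theta)}|^2}\,F(e^{i\theta})\,\frac{d\theta}{2\pi}.
\]
The kernel is positive with mean $1$, so $U_r$ is an average of rotations of $F$ and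
\begin{equation}\label{eq:poisson}
\|U_r\|_{L^q}\le\|F\|_{L^q}\qquad(1\le q\le\infty,\ 0\le r<1).
\end{equation}
As $r\to1$, we have $U_r\to F$ in $L^q$ if $F\in L^q$ and $q<\infty$, and $U_r\to F$ almost everywhere (Fatou's theorem). Separating the frequencies $k\ge0$ and $k<0$ gives
\begin{equation}\label{eq:split}
U=f+\bar g,\qquad f=P_+F,\qquad g(z)=\sum_{k\ge1}\overline{\widehat F(-k)}\,z^k ,
\end{equation}
with $f$ and $g$ holomorphic in $\mathbb{D}$ and $g(0)=0$.

\medskip\noindent\textbf{Boundary functions.} For $1<q\le\infty$ the map $F\mapsto U$ is an isometry from $\{F\in L^q(\mathbb{T}):\widehat F(k)=0\text{ for }k<0\}$ onto $H^q$. This is the identification of $H^q$ with a subspace of $L^q(\mathbb{T})$.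

\medskip\noindent\textbf{Circle means.} For $u=x+iy$ let $\partial_u=\frac12(\partial_x-i\partial_y)$ and $\partial_{\bar u}=\frac12(\partial_x+i\partial_y)$. Then $\Delta=4\partial_u\partial_{\bar u}$, and $\phi_{\bar u}=\overline{\phi_u}$ for real-valued $\phi$. A real-valued $C^2$ function is \emph{subharmonic} if its Laplacian is nonnegative.

\begin{lemma}\label{lem:means}
Let $\phi\in C^2(\mathbb{C})$ be real-valued with $\Delta\phi\ge0$, let $h$ be holomorphic in $\mathbb{D}$, and put $A(r)=\int_{\mathbb{T}}\phi(h_r)$. Then $A$ is nondecreasing on $[0,1)$ and $A(0)=\phi(h(0))$. If $\Delta\phi>0$ on $\mathbb{C}\setminus\{0\}$ and $h$ is not constant, then $A$ is strictly increasing. Moreover, $r\mapsto\int_{\mathbb{T}}|h_r|^\alpha$ is nondecreasing for every $\alpha>0$.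
\end{lemma}

\begin{proof}
Since $\partial_{\bar z}h=0$ and $\partial_z\bar h=0$, the chain rule gives $\partial_{\bar z}(\phi\circ h)=\phi_{\bar u}(h)\overline{h'}$ and then $\partial_z\partial_{\bar z}(\phi\circ h)=\phi_{u\bar u}(h)|h'|^2$. Thus $\Delta(\phi\circ h)=(\Delta\phi)(h)\,|h'|^2\ge0$. By the divergence theorem, $2\pi rA'(r)$ is the area integral of $\Delta(\phi\circ h)$ over the disk $|z|<r$, so $A'\ge0$. Under the stronger hypotheses the integrand is positive off the discrete set of zeros of $hh'$, so $A'(r)>0$ for $r>0$. For the last claim take $\phi=(|u|^2+\delta)^{\alpha/2}$ with $\delta>0$, for which $\phi_{u\bar u}=\frac\alpha2(|u|^2+\delta)^{\alpha/2-2}(\delta+\frac\alpha2|u|^2)>0$, and let $\delta\to0$.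
\end{proof}

In particular $\|h\|_{H^\alpha}=\lim_{r\to1}\|h_r\|_{L^\alpha}$ for $0<\alpha<\infty$.

\section{Two cases by hand: $q=2$ and $q=\infty$}\label{sec:model}

Everything starts from the identity
\begin{equation}\label{eq:square}
|\xi+\bar\eta|^2=|\xi|^2+|\eta|^2+2\operatorname{Re}(\xi\eta),\qquad\xi,\eta\in\mathbb{C}.
\end{equation}
With $\xi=f(z)$ and $\eta=g(z)$ as in \eqref{eq:split}, the cross term is the real part of the holomorphic function $fg$, which vanishes at $0$. It therefore has mean zero on every circle $|z|=r$.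

For $q=s=2$ this is already the whole argument: \eqref{eq:square} gives $|f|^2\le|U|^2-2\operatorname{Re}(fg)$, and integration over $|z|=r$ gives $\|f_r\|_{L^2}\le\|U_r\|_{L^2}\le\|F\|_{L^2}$. For $q=\infty$ one squares, and the square produces exactly one cancellation.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
By scaling we may assume $\|F\|_{L^\infty}\le1$, so that $|U|\le1$ in $\mathbb{D}$ by \eqref{eq:poisson}. Let $h=fg$. By \eqref{eq:square},
\[
0\le|f|^2+|g|^2=|U|^2-2\operatorname{Re}h\le1-2\operatorname{Re}h .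
\]
We square both sides. On the left, $2|f|^2|g|^2=2|h|^2$. On the right, $4(\operatorname{Re}h)^2=(h+\bar h)^2=2|h|^2+2\operatorname{Re}h^2$. The terms $2|h|^2$ cancel, and
\begin{equation}\label{eq:infty}
|f|^4+|g|^4\le1-\bigl(4\operatorname{Re}h-2\operatorname{Re}h^2\bigr)\qquad\text{in }\mathbb{D}.
\end{equation}
The functions $h$ and $h^2$ are holomorphic and vanish at $0$, so the bracket has mean zero on each circle, and $\int_{\mathbb{T}}|f_r|^4+\int_{\mathbb{T}}|g_r|^4\le1$ for $0\le r<1$. Thus $f,g\in H^4$. Let $f^*,g^*\in L^4(\mathbb{T})$ be their boundary functions. As $r\to1$, the functions $f_r$, $g_r$, $U_r$ converge in $L^4$ to $f^*$, $g^*$, $F$. Hence $F-f^*=\overline{g^*}$ and $\|f^*\|_{L^4}^4+\|g^*\|_{L^4}^4\le1$.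
\end{proof}

Since $\|P_+F\|_{H^4}=\|f^*\|_{L^4}$, this contains the case $p=1$ of Theorem~\ref{thm:main}, which is the theorem of Marzo and Seip.

In both cases $|f|^s$ is bounded pointwise by a term that the hypothesis on $F$ controls, minus $M(fg)$, where $M(u)=2\operatorname{Re}u$ for $q=2$ and $M(u)=4\operatorname{Re}u-2\operatorname{Re}u^2$ for $q=\infty$. These functions are harmonic, but Lemma~\ref{lem:means} shows that less is needed: if $M$ is subharmonic and $M(0)=0$, the means of $M(fg)$ are nonnegative, which is the sign we want.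

\section{The subharmonic function $M$}\label{sec:M}

Fix $q\in(1,\infty)$ with $q\ne2$. Then $q-s=(q-2)^2/q>0$, so the two sides of the inequality $\int|f|^s\le1=\int|F|^q$ involve different powers. The case $g=0$ shows how to join them. For $a\ge0$,
\begin{equation}\label{eq:young}
a^s\le\frac sqa^q+1-\frac sq,\qquad\text{with equality only at }a=1,
\end{equation}
because the concave function $b\mapsto b^{s/q}$ lies strictly below its tangent line at $b=1$ except at that point. The right side of \eqref{eq:young}, evaluated at $a=|F|$, has mean $1$ when $\|F\|_{L^q}=1$. The following proposition extends \eqref{eq:young} to $g\ne0$.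

\begin{proposition}\label{prop:M}
Let $1<q<\infty$, $q\ne2$. There is a real-valued function $M\in C^\infty(\mathbb{C})$ with $M(0)=0$, $\Delta M\ge0$ on $\mathbb{C}$ and $\Delta M>0$ on $\mathbb{C}\setminus\{0\}$, such that
\begin{equation}\label{eq:pointwise}
|\xi|^s\le\frac sq|\xi+\bar\eta|^q+1-\frac sq-M(\xi\eta)\qquad\text{for all }\xi,\eta\in\mathbb{C}.
\end{equation}
\end{proposition}

\subsection{The largest admissible function}

Because \eqref{eq:square} concerns squares of moduli, we halve the exponents. Put
\[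
\tau=\frac q2>\frac12,\qquad\sigma=\frac s2=2-\frac1\tau>0 ,
\]
so that $\tau\ne1$, $s/q=\sigma/\tau$, and
\begin{equation}\label{eq:exponents}
\tau(\sigma-1)=\tau-1,\qquad\tau-\sigma=\frac{(\tau-1)^2}\tau>0 .
\end{equation}
Let $\xi\ne0$, $\rho=|\xi|^2$ and $u=\xi\eta$. Then $|\eta|^2=|u|^2/\rho$, and \eqref{eq:square} says that $|\xi+\bar\eta|^2=N(\rho,u)$, where
\[
N(\rho,u)=\rho+\frac{|u|^2}\rho+2\operatorname{Re}u=\frac{|\rho+u|^2}\rho\ge0 .
\]
So for $\xi\neq0$ the inequality \eqref{eq:pointwise} reads $M(u)\le m(\rho,u)$, where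
\[
m(\rho,u)=\frac\sigma\tau N(\rho,u)^\tau+1-\frac\sigma\tau-\rho^\sigma .
\]
Every pair $(\rho,u)\in(0,\infty)\times\mathbb{C}$ arises from some $(\xi,\eta)$. The largest function that can satisfy \eqref{eq:pointwise}, and hence the one whose means are most likely to be nonnegative, is therefore
\begin{equation}\label{eq:defM}
M(u)=\inf_{\rho>0}m(\rho,u).
\end{equation}
We take this as the definition. The value $M(0)=0$ follows from \eqref{eq:young} with $a^2=\rho$, since $N(\rho,0)=\rho$. For $\xi\ne0$, \eqref{eq:pointwise} holds by construction. For $\xi=0$ it reads $0\le\frac sq|\eta|^q+1-\frac sq$, which is true because $s<q$.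

It remains to prove that $M$ is smooth and subharmonic. Here lies the difficulty: an infimum of subharmonic functions need not be subharmonic, as $\min(x,-x)=-|x|$ shows. We prove that the infimum in \eqref{eq:defM} is attained at a unique point $\rho(u)$ that depends smoothly on $u$, and then compute $\Delta M$ from the second derivatives of $m$.

\subsection{Locating the minimum}

The function $m$ can fail to be smooth where $N=0$, that is, where $u=-\rho$. The minimum stays away from this set. Let
\[
\Omega=\{(\rho,u)\in(0,\infty)\times\mathbb{C}:\rho>|u|\}.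
\]
In terms of $\xi$ and $\eta$, this is the region $|\xi|>|\eta|$. It is open, $N>0$ on it, and so $m\in C^\infty(\Omega)$.

\begin{lemma}\label{lem:exist}
For every $u\in\mathbb{C}$ the infimum in \eqref{eq:defM} is attained at some $\rho>|u|$, and $m_\rho(\rho,u)=0$ there.
\end{lemma}

\begin{proof}
For $u=0$ the infimum is attained at $\rho=1$, by \eqref{eq:young}. Let $u\ne0$. For $\rho\ge2|u|$ we have $|\rho+u|\ge\rho/2$, so $N\ge\rho/4$ and
\[
m(\rho,u)\ge\frac\sigma\tau4^{-\tau}\rho^\tau-\rho^\sigma\longrightarrow\infty\qquad(\rho\to\infty),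
\]
because $\sigma<\tau$. Hence the continuous function $m(\cdot,u)$ attains its minimum over $[|u|,\infty)$. This is also its infimum over $(0,\infty)$. Indeed, if $0<\rho<|u|$, let $\rho'=|u|^2/\rho>|u|$; this exchanges $|\xi|^2$ and $|\eta|^2$. Then $N(\rho',u)=N(\rho,u)$ and $\rho'^{\,\sigma}>\rho^\sigma$, so $m(\rho',u)<m(\rho,u)$.

The minimum is not at $\rho=|u|$, because the right derivative of $m(\cdot,u)$ there is $-\sigma|u|^{\sigma-1}<0$. To see this we show that $N^\tau$ has right derivative $0$ at $\rho=|u|$. If $N(|u|,u)>0$, this follows from $N_\rho=1-|u|^2/\rho^2$. If $N(|u|,u)=0$, then $u=-|u|$ and $N^\tau=(\rho-|u|)^{2\tau}\rho^{-\tau}$ for $\rho\ge|u|$, and the claim holds because $2\tau>1$. So the minimum lies in the open interval $(|u|,\infty)$, where $m(\cdot,u)$ is smooth.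
\end{proof}

\subsection{Second derivatives and the key identity}

On $\Omega$ the natural variable is $w=u/\rho$, which lies in $\mathbb{D}$. Put
\[
K=\frac{\sigma N^{\tau-1}}\rho>0,\qquad a=\frac{1-|w|^2}{1+\bar w},
\]
\[
B=(\tau-1)a-w,\qquad D=2|w|^2+(\tau-1)|a|^2-(\sigma-1)(1-|w|^2).
\]

\begin{lemma}\label{lem:second}
On $\Omega$ we have $m_{u\bar u}=K\tau$ and $m_{\rho\bar u}=KB$. At points of $\Omega$ where $m_\rho=0$ we have $m_{\rho\rho}=KD$. Moreover, for all $w\in\mathbb{D}$,
\begin{equation}\label{eq:identity}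
\tau D=|B|^2+(2\tau-1)|w|^2,
\end{equation}
and $D>0$.
\end{lemma}

\begin{proof}
From $N=\rho+u+\bar u+u\bar u/\rho=\rho|1+w|^2$ we read off
\[
N_{\bar u}=1+w,\quad N_{u\bar u}=\frac1\rho,\quad N_\rho=1-|w|^2,\quad N_{\rho\rho}=\frac{2|w|^2}\rho,\quad N_{\rho\bar u}=-\frac w\rho .
\]
We have $m_{\bar u}=\sigma N^{\tau-1}N_{\bar u}$, and $\sigma N^{\tau-2}=K/|1+w|^2$. Therefore
\begin{align*}
m_{u\bar u}&=\sigma N^{\tau-1}N_{u\bar u}+(\tau-1)\sigma N^{\tau-2}|N_{\bar u}|^2=K+(\tau-1)K=K\tau,\\
m_{\rho\bar u}&=\sigma N^{\tau-1}N_{\rho\bar u}+(\tau-1)\sigma N^{\tau-2}N_\rho N_{\bar u}=-Kw+(\tau-1)K\,\frac{(1-|w|^2)(1+w)}{|1+w|^2}=KB.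
\end{align*}
Next, $m_\rho=\sigma\bigl(N^{\tau-1}(1-|w|^2)-\rho^{\sigma-1}\bigr)$ and
\begin{align*}
m_{\rho\rho}&=\sigma N^{\tau-1}N_{\rho\rho}+(\tau-1)\sigma N^{\tau-2}N_\rho^2-\sigma(\sigma-1)\rho^{\sigma-2}\\
&=2K|w|^2+(\tau-1)K|a|^2-\sigma(\sigma-1)\rho^{\sigma-2}.
\end{align*}
Where $m_\rho=0$ we have $\rho^{\sigma-1}=N^{\tau-1}(1-|w|^2)$, that is, $\sigma\rho^{\sigma-2}=K(1-|w|^2)$, and so $m_{\rho\rho}=KD$.

To expand $|B|^2$ we need $\operatorname{Re}(a\bar w)$. The number
\[
a+w=\frac{1-|w|^2+w+|w|^2}{1+\bar w}=\frac{1+w}{1+\bar w}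
\]
has modulus $1$, so $2\operatorname{Re}(a\bar w)=1-|w|^2-|a|^2$. Hence
\begin{align*}
|B|^2&=(\tau-1)^2|a|^2-(\tau-1)\bigl(1-|w|^2-|a|^2\bigr)+|w|^2\\
&=\tau(\tau-1)|a|^2-(\tau-1)(1-|w|^2)+|w|^2 .
\end{align*}
In $\tau D-|B|^2$ the terms with $|a|^2$ cancel, and
\begin{equation}\label{eq:general}
\tau D-|B|^2=(2\tau-1)|w|^2+\bigl[(\tau-1)-\tau(\sigma-1)\bigr](1-|w|^2).
\end{equation}
The bracket vanishes by \eqref{eq:exponents}, which proves \eqref{eq:identity}. If $w\ne0$, then $\tau D\ge(2\tau-1)|w|^2>0$. If $w=0$, then $a=1$, $B=\tau-1$ and $\tau D=(\tau-1)^2>0$.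
\end{proof}

The identity \eqref{eq:identity} is used twice: the inequality $D>0$ makes the minimizer unique and smooth, and the sign of $\tau D-|B|^2$ is the sign of $\Delta M$.

\subsection{Smoothness and the Laplacian}

\begin{proof}[End of the proof of Proposition~\ref{prop:M}]
Fix $u$. By Lemma~\ref{lem:second}, $m_{\rho\rho}>0$ at every critical point of $m(\cdot,u)$ in $(|u|,\infty)$, so each of them is a strict local minimum. Suppose that $\rho_1<\rho_2$ are two such points. The maximum of $m(\cdot,u)$ over $[\rho_1,\rho_2]$ is not attained at an endpoint, so it is attained at an interior point, which is a critical point with $m_{\rho\rho}\le0$. This is a contradiction. With Lemma~\ref{lem:exist} we conclude that there is exactly one critical point $\rho(u)$ in $(|u|,\infty)$ and that $M(u)=m(\rho(u),u)$.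

Let $u_0\in\mathbb{C}$. Since $m_{\rho\rho}(\rho(u_0),u_0)>0$, the implicit function theorem gives a smooth function $\tilde\rho$ near $u_0$ whose graph lies in the open set $\Omega$ and which satisfies $m_\rho(\tilde\rho(u),u)=0$. By uniqueness $\tilde\rho=\rho$ near $u_0$. So $\rho$ and $M$ are $C^\infty$ on $\mathbb{C}$.

In what follows all derivatives of $m$ are evaluated at $(\rho(u),u)$. Since $m_\rho=0$ there, $M_{\bar u}=m_{\bar u}+m_\rho\rho_{\bar u}=m_{\bar u}$. Applying $\partial_u$ to the equation $m_\rho(\rho(u),u)=0$ gives $\rho_u=-m_{\rho u}/m_{\rho\rho}$. As $m_{\rho u}=\overline{m_{\rho\bar u}}$,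
\begin{equation}\label{eq:schur}
M_{u\bar u}=m_{u\bar u}+m_{\rho\bar u}\,\rho_u=m_{u\bar u}-\frac{|m_{\rho\bar u}|^2}{m_{\rho\rho}} .
\end{equation}
The subtracted term is the price of taking the infimum. Lemma~\ref{lem:second} shows that the first term can pay it:
\[
\Delta M(u)=4K\Bigl(\tau-\frac{|B|^2}D\Bigr)=\frac{4K(2\tau-1)}D\,\frac{|u|^2}{\rho(u)^2}.
\]
This is nonnegative, and positive for $u\ne0$.
\end{proof}

\begin{remark}[Where the hypotheses enter]\label{rem:hyp}
The condition $q>1$, that is, $2\tau>1$, gives $\sigma>0$, excludes a minimum at $\rho=|u|$, and makes the last term of \eqref{eq:identity} positive. The condition $q\ne2$ gives $\sigma<\tau$, hence the growth of $m$ as $\rho\to\infty$, and $D>0$ at $w=0$. For $q=2$ one has $m=|u|^2/\rho+2\operatorname{Re}u$; the infimum is the function $2\operatorname{Re}u$ of Section~\ref{sec:model}, but it is not attained when $u\ne0$. Finally, the derivation of \eqref{eq:general} does not use the value of $\sigma$. The bracket there equals $\tau(2-1/\tau-\sigma)$, so for $\sigma>2-1/\tau$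 the right side of \eqref{eq:general} is negative at $w=0$, in agreement with Proposition~\ref{prop:necessity}. At the critical exponent there is no room to spare at the origin: $\Delta M(0)=0$.
\end{remark}

\begin{remark}[Comparison with $q=\infty$]\label{rem:taylor}
At $(\rho,u)=(1,0)$ we have $N=N_u=1$, $N_{uu}=0$ and $K=\sigma$, so $m_u=\sigma$, $m_{uu}=m_{\rho u}=\sigma(\tau-1)$ and $m_{\rho\rho}=\sigma(\tau-1)^2/\tau$. The computation behind \eqref{eq:schur} gives $M_u(0)=\sigma$ and $M_{uu}(0)=m_{uu}-m_{\rho u}^2/m_{\rho\rho}=-\sigma$, while $M_{u\bar u}(0)=0$. Hence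
\[
M(u)=s\operatorname{Re}u-\frac s2\operatorname{Re}u^2+O(|u|^3)\qquad(u\to0).
\]
Setting $s=4$ in the first two terms gives the polynomial that appears in \eqref{eq:infty}.
\end{remark}

\section{Contractivity and the cases of equality}\label{sec:proofs}

Both sides of the inequality in Theorem~\ref{thm:main} are homogeneous of degree one in $F$, so we may normalize $\|F\|_{L^q}=1$. Let $U=f+\bar g$ be as in \eqref{eq:split} and let $h=fg$, so that $h$ is holomorphic in $\mathbb{D}$ and $h(0)=0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]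
The cases $q=2$ and $q=\infty$ were settled in Section~\ref{sec:model}. Let $1<q<\infty$, $q\ne2$, let $M$ be as in Proposition~\ref{prop:M}, and put $A(r)=\int_{\mathbb{T}}M(h_r)$. We apply \eqref{eq:pointwise} with $\xi=f(re^{it})$, $\eta=g(re^{it})$ and integrate in $t$. By \eqref{eq:poisson}, $\int_{\mathbb{T}}|U_r|^q\le1$, so
\begin{equation}\label{eq:integrated}
\int_{\mathbb{T}}|f_r|^s\le\frac sq\int_{\mathbb{T}}|U_r|^q+1-\frac sq-A(r)\le1-A(r)\qquad(0\le r<1).
\end{equation}
By Lemma~\ref{lem:means}, $A(r)\ge A(0)=M(0)=0$. Hence $\|f_r\|_{L^s}\le1$ for all $r$, which means that $\|P_+F\|_{H^s}\le1$.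
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
If $1<q\le\infty$ and $\alpha\le s$, then $\|P_+F\|_{H^\alpha}\le\|P_+F\|_{H^s}\le\|F\|_{L^q}$ by the monotonicity of the norms in the exponent and Theorem~\ref{thm:main}. The converse and the case $q=1$ are Proposition~\ref{prop:necessity}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
For $q=2$, Parseval's identity gives $\|F\|_{L^2}^2-\|P_+F\|_{H^2}^2=\sum_{k<0}|\widehat F(k)|^2$, which vanishes exactly when $F\in H^2$. Let $q\ne2$.

Suppose that $F=cI$ with $I$ inner. Then $\|F\|_{L^q}=|c|$. Since $I\in H^\infty$ is the Poisson integral of its boundary function, whose negative Fourier coefficients vanish, $P_+F=cI$ in $\mathbb{D}$ and $|I|\le1$ there. By bounded convergence $\int_{\mathbb{T}}|I_r|^s\to1$, so $\|P_+F\|_{H^s}=|c|$.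

Conversely, let $\|F\|_{L^q}=1$ and $\|f\|_{H^s}=1$. We first show that $g\equiv0$. For $q=\infty$, Theorem~\ref{thm:sharp}(c) gives $F-P_+F=0$, so the negative Fourier coefficients of $F$ vanish. For $q<\infty$ we use the strict positivity of $\Delta M$. Suppose that $h\not\equiv0$. As $h(0)=0$, the function $h$ is not constant, and $A$ is strictly increasing by Lemma~\ref{lem:means}. Then \eqref{eq:integrated} gives $\int_{\mathbb{T}}|f_r|^s\le1-A(\frac12)<1$ for $\frac12\le r<1$, and so $\|f\|_{H^s}^s=\lim_{r\to1}\int_{\mathbb{T}}|f_r|^s<1$, a contradiction. Thus $fg\equiv0$, and since $f\not\equiv0$, we get $g\equiv0$.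

Now $f=U$ is the Poisson integral of $F$. The functions $f_r$ converge to $F$ in $L^\beta$ for every finite $\beta\in[1,q]$, and hence in $L^s$, as $s<q$. It follows that $\int_{\mathbb{T}}|F|^s=\lim_{r\to1}\int_{\mathbb{T}}|f_r|^s=1$; for $s\ge1$ this is the triangle inequality, and for $s<1$ it follows from $\bigl||\xi|^s-|\eta|^s\bigr|\le|\xi-\eta|^s$. If $q=\infty$, then $1-|F|^4$ is nonnegative with mean zero, so $|F|=1$ almost everywhere. If $q<\infty$, then $\frac sq|F|^q+1-\frac sq-|F|^s$ has mean zero and is nonnegative by \eqref{eq:young}, and the equality case of \eqref{eq:young} again gives $|F|=1$ almost everywhere. By \eqref{eq:poisson} with exponent $\infty$, $|f|\le1$ in $\mathbb{D}$, and by Fatou's theorem the radial limits of $f$ equal $F$ almost everywhere. So $f$ is an inner function with boundary function $F$. Undoing the normalization gives $F=cI$ with $c\neq0$.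
\end{proof}

\begin{thebibliography}{1}

\bibitem{seminar}
\emph{Desigualdades Contractivas Para Espacios De Hilbert De Funciones Anal\'{\i}ticas},
\texttt{http://matematicas.uam.es/\allowbreak\textasciitilde{}dragan.vukotic/\allowbreak respub/\allowbreak Llinares\_seminar-UAM-2023-06.pdf}

\end{thebibliography}
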